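# Commuting Toeplitz operators on the harmonic Bergman space: one holomorphic and one antiholomorphic symbol

## Multiplying by $z$ and by $\bar z$, then projecting back

Let $D$ be the open unit disk and $A$ the area measure on $D$ normalized so that $A(D)=1$. In polar coordinates $dA=\frac1\pi\,r\,dr\,d\theta$, so
$$\int_D|z|^{2s}\,dA=\int_0^1 r^{2s}\,2r\,dr=\frac1{s+1}.$$
The square-integrable harmonic functions on $D$ form a closed subspace $b^2$ of $L^2=L^2(D,A)$. It contains all powers $z^n$ and $\bar z^n$. It is not closed under multiplication: $\bar z\cdot z=|z|^2$ is not harmonic. So after multiplying we project back. Let $Q:L^2\to b^2$ be the orthogonal projection, and for a symbol $u$ put $T_uh=Q(uh)$.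

Take $u=z$ and $v=\bar z$, and let the two operators act on $h=z$ in both orders.

First, $T_{\bar z}z=Q(|z|^2)$. The function $|z|^2$ is radial, so it is orthogonal to $z^n$ and $\bar z^n$ for $n\ge1$. Its projection is therefore the constant $\int|z|^2\,dA=\frac12$. Hence $T_zT_{\bar z}z=\frac12z$.

Second, $T_zz=z^2$, because $z^2$ is already harmonic, and $T_{\bar z}z^2=Q(|z|^2z)$. By rotation $|z|^2z$ is orthogonal to every power except $z$, so the projection is $cz$ with
$$c=\frac{\langle |z|^2z,z\rangle}{\langle z,z\rangle}=\frac{\int|z|^4\,dA}{\int|z|^2\,dA}=\frac{1/3}{1/2}=\frac23 .$$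
Hence $T_{\bar z}T_zz=\frac23z$. The two orders differ:
$$(T_zT_{\bar z}-T_{\bar z}T_z)z=\left(\tfrac12-\tfrac23\right)z=-\tfrac16z .$$

On $h=1$ nothing of the kind happens. In general $T_fT_{\bar g}1=Q(f\bar g)=T_{\bar g}T_f1$ for bounded holomorphic $f,g$. The test function $1$ carries no information.

Now repeat the computation with $z^2$ and $\bar z^2$, again on $h=z$. We have $\bar z^2z=|z|^2\bar z$, which projects to $\frac23\bar z$. Multiplying by $z^2$ gives $\frac23|z|^2z$, which projects to $\frac49z$. In the other order, $Q(\bar z^2z^3)=Q(|z|^4z)=\frac{1/4}{1/2}z=\frac12z$. So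
$$(T_{z^2}T_{\bar z^2}-T_{\bar z^2}T_{z^2})z=\left(\tfrac49-\tfrac12\right)z=-\tfrac1{18}z .$$

The commutator is linear in each symbol. Let $f=f_1z+f_2z^2$ and $g=g_1z+g_2z^2$. The mixed terms $z^2,\bar z$ and $z,\bar z^2$ shift the degree by $\pm1$, so the coefficient of $z$ in $(T_fT_{\bar g}-T_{\bar g}T_f)z$ is
$$-\tfrac16\,f_1\overline{g_1}-\tfrac1{18}\,f_2\overline{g_2} .$$
This can vanish: take $f=z+z^2$ and $g=z-3z^2$. Let us look at another coefficient, that of $z^2$ when the commutator acts on $z^2$. By the same kind of computation,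
$$T_zT_{\bar z}z^2=\tfrac23z^2,\quad T_{\bar z}T_zz^2=\tfrac34z^2,\quad T_{z^2}T_{\bar z^2}z^2=\tfrac13z^2,\quad T_{\bar z^2}T_{z^2}z^2=\tfrac35z^2 ,$$
so this coefficient is $-\frac1{12}f_1\overline{g_1}-\frac4{15}f_2\overline{g_2}$. For the pair above it equals $-\frac1{12}+\frac45=\frac{43}{60}\ne0$. The cancellation did not survive a second test.

If $f$ and $g$ have infinitely many Taylor coefficients, each test function gives an equation with infinitely many terms, and there is plenty of room for cancellation. Can all the cancellations happen together? In other words: if $f$ and $g$ are square-integrable holomorphic functions and $T_f$ commutes with $T_{\bar g}$, must $f$ or $g$ be constant? This question is posed in "Commuting Toeplitz Operators on the Harmonic Bergman Space" (doi:10.1307/mmj/1030132367). We shall see that the answer is yes, and that the same method treats arbitrary symbols in $b^2$.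

## The space $b^2$, its kernel, and products of unbounded operators

Let $L^p=L^p(D,A)$. The holomorphic functions in $L^2$ form the closed subspace $L^2_a$, and $b^2=L^2_a+\overline{L^2_a}$. Let $K_z(w)=(1-w\bar z)^{-2}$ be the Bergman kernel and $R_z=K_z+\overline{K_z}-1$ the harmonic Bergman kernel, so that $u(z)=\langle u,R_z\rangle$ for $u\in b^2$. Each $R_z$ is real and bounded on $D$. Hence
$$Q\psi(z)=\int_D\psi(w)\,\overline{R_z(w)}\,dA(w)\qquad(z\in D)$$
makes sense for every $\psi\in L^1$, and this is how we extend $Q$ from $L^2$ to $L^1$. The function $Q\psi$ is harmonic on $D$, as we check below.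

A symbol in $b^2$ may be unbounded, so we must say what a product of two operators means.

**Definition (commuting).** Let $\mathcal P$ be the space of harmonic polynomials, that is, finite linear combinations of $z^n$ and $\bar z^n$ with $n\ge0$. It is dense in $b^2$. For $u\in b^2$ and $h\in\mathcal P$ put $T_uh=Q(uh)$. Since $uh\in L^2$, we have $T_uh\in b^2$. For $u,v\in b^2$ and $h\in\mathcal P$, the product $u\,T_vh$ of two $L^2$ functions lies in $L^1$, and we put $T_uT_vh=Q(u\,T_vh)$, a harmonic function on $D$. We say that $T_u$ and $T_v$ *commute on $b^2$* if $T_uT_vh=T_vT_uh$ for every $h\in\mathcal P$.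

For example, a constant symbol $\beta$ acts as multiplication by $\beta$, and $T_\beta$ commutes with every $T_v$: $T_\beta T_vh=Q(\beta T_vh)=\beta T_vh$ because $T_vh\in b^2$, and $T_vT_\beta h=Q(v\beta h)=\beta T_vh$.

**Theorem A.** Let $f,g\in L^2_a$. If $T_f$ and $T_{\bar g}$ commute on $b^2$, then $f$ or $g$ is constant.

The converse is the example just given. We now set up coordinates. For $n\in\mathbb Z$ let
$$e_n(re^{i\theta})=r^{|n|}e^{in\theta},$$
so $e_n=z^n$ for $n\ge0$ and $e_n=\bar z^{|n|}$ for $n<0$. If $i+j\ne N$, then $\int e_ie_j\overline{e_N}\,dA=0$ by integration in $\theta$, and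
$$\int_De_ie_j\overline{e_N}\,dA=\frac2{|i|+|j|+|N|+2}\qquad\text{if }i+j=N. \tag{1}$$
In particular (with $i=0$) the $e_n$ are orthogonal and $\|e_n\|^2=\frac1{|n|+1}$. Since the powers $z^n$ span a dense subspace of $L^2_a$, every $u\in b^2$ has an expansion $u=\sum_{i\in\mathbb Z}u_ie_i$ in $L^2$ with $\|u\|^2=\sum_i\frac{|u_i|^2}{|i|+1}<\infty$. It also converges absolutely and locally uniformly on $D$.

Expanding $K_z(w)=\sum_{j\ge0}(j+1)(w\bar z)^j$ gives $R_z(w)=\sum_{j\in\mathbb Z}(|j|+1)e_j(z)\overline{e_j(w)}$. For fixed $z$ the terms are bounded by $(|j|+1)|z|^{|j|}$, so the convergence is uniform in $w$. Since $R_z$ is real, we may integrate term by term against $\psi\in L^1$ and get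
$$Q\psi=\sum_{j\in\mathbb Z}(|j|+1)\Big(\int_D\psi\,\overline{e_j}\,dA\Big)e_j . \tag{2}$$
The integrals are bounded by $\|\psi\|_{L^1}$, so this series converges locally uniformly. Hence $Q\psi$ is harmonic. Its coefficients are determined by the function: integrate over a circle $|z|=r$ against $e^{-ij\theta}$. So $Q\psi=0$ if and only if all coefficients in (2) vanish.

Because $R_z$ is real, $\overline{Q\psi}=Q\overline\psi$, whence
$$\overline{T_uT_vh}=T_{\bar u}T_{\bar v}\bar h .$$
Since $\mathcal P$ is closed under conjugation, $T_u$ and $T_v$ commute if and only if $T_{\bar u}$ and $T_{\bar v}$ do. We call this the conjugation remark.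

## The coefficients of a commutator

For $k,n\in\mathbb Z$ put
$$w(k,n)=\frac{2(|n+k|+1)}{|k|+|n|+|n+k|+2},\qquad W(n;j,i)=w(j,n)\,w(i,n+j). \tag{3}$$
By (1) and (2), $T_{e_k}e_n=w(k,n)\,e_{n+k}$. So $W(n;j,i)$ is the factor produced when first $e_j$ and then $e_i$ acts on $e_n$. For instance $w(-1,1)=\frac12$ and $w(-1,2)=\frac23$, the two numbers of the opening example. Two facts are used constantly: $w(0,n)=1$, and $w(k,n)=1$ for $k,n\ge0$.

The next lemma turns the commutation relation into equations between numbers. What needs care is the convergence.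

**Lemma 1.** Let $u,v\in b^2$ and $n,d\in\mathbb Z$. The coefficient of $e_{n+d}$ in $T_uT_ve_n$ is $\sum_{i+j=d}u_iv_jW(n;j,i)$, with absolute convergence. Consequently, with $c_{ij}=u_iv_j-u_jv_i$, the coefficient of $e_{n+d}$ in $(T_uT_v-T_vT_u)e_n$ is
$$\sum_{i+j=d}c_{ij}\,W(n;j,i), \tag{4}$$
and
$$\sum_{i+j=d}\frac{|c_{ij}|}{\sqrt{(|i|+1)(|j|+1)}}<\infty . \tag{5}$$
The terms of (4) with $i=0$ or $j=0$ contribute $0$ in total.

**Step 1: the inner operator.** We need the coefficients of $T_ve_n$. Since $e_n$ is bounded, $ve_n=\sum_jv_je_je_n$ in $L^2$. By (1) and (2), $T_ve_n=\sum_xt_xe_x\in b^2$ with $t_{n+j}=v_j\,w(j,n)$.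

**Step 2: the outer operator.** We compute $\int u\,(T_ve_n)\,\overline{e_N}\,dA$ for $N=n+d$. The form $(\varphi,\psi)\mapsto\int\varphi\psi\,\overline{e_N}\,dA$ is continuous on $L^2\times L^2$, because $e_N$ is bounded. So we may replace $u$ and $T_ve_n$ by their truncations to indices of absolute value at most $B$, use (1), and let $B\to\infty$. The limit is
$$\int_Du\,(T_ve_n)\,\overline{e_N}\,dA=\sum_{i+x=N}u_it_x\,\frac2{|i|+|x|+|N|+2},$$
provided the series on the right converges absolutely. By the arithmetic–geometric mean inequality,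
$$\frac2{|i|+|x|+|N|+2}\le\frac2{(|i|+1)+(|x|+1)}\le\frac1{\sqrt{(|i|+1)(|x|+1)}},$$
and by Cauchy–Schwarz the sum of the absolute values is at most $\|u\|\,\|T_ve_n\|$. Multiply by $|N|+1$ as (2) requires and write $x=n+j$. Then $i+j=d$, the factor of $u_it_x$ becomes $w(i,n+j)$, and $t_x=v_jw(j,n)$. This is the first claim.

**Step 3: the commutator.** Exchanging $u$ and $v$ and subtracting gives (4). Cauchy–Schwarz gives (5): the sums over $i+j=d$ of $|u_iv_j|$ and of $|u_jv_i|$, each divided by the square root, are at most $\|u\|\,\|v\|$.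

**Step 4: zero indices.** If $d\ne0$, the terms with $i=0$ or $j=0$ are those of $(0,d)$ and $(d,0)$. As $c_{d0}=-c_{0d}$, they add up to $c_{0d}\,[w(d,n)w(0,n+d)-w(0,n)w(d,n)]=0$. If $d=0$, the only such term has $c_{00}=0$. $\square$

By linearity, $T_u$ and $T_v$ commute on $b^2$ if and only if (4) vanishes for all $n,d\in\mathbb Z$. The equations with different $d$ are decoupled: for fixed $d$ they involve only the $c_{ij}$ with $i+j=d$.

## One linear system for each shift $d$

Let $u=f=\sum f_kz^k$ and $v=\bar g$ with $g=\sum g_lz^l$. Then $u_k=f_k$ for $k\ge0$, $v_{-l}=\overline{g_l}$ for $l\ge0$, and the other coefficients vanish. By the last claim of Lemma 1 we may ignore zero indices. Among nonzero indices, the only $c_{ij}$ that can be nonzero are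
$$c_{k,-l}=f_k\overline{g_l}=-c_{-l,k}\qquad(k,l\ge1).$$
Fix $d\ge0$ and put $a_l=f_{l+d}\overline{g_l}$ for $l\ge1$. The pairs with sum $d$ are $(i,j)=(l+d,-l)$, with coefficient $a_l$, and $(i,j)=(-l,l+d)$, with coefficient $-a_l$. So (4) reads
$$\sum_{l\ge1}a_l\,[W(n;-l,l+d)-W(n;l+d,-l)]=0 .$$
The next lemma evaluates the bracket. Note that the bracket is not symmetric in $n$ and $l$, but becomes so once the factor $n+d+1$ is removed.

**Lemma 2.** Let $d\ge0$, $n,l\ge1$, $m=\min(n,l)$ and $M=\max(n,l)$. Then
$$W(n;-l,l+d)-W(n;l+d,-l)=-(n+d+1)\,K_d(n,l),\qquad K_d(n,l)=\frac{m(m+d)}{(M+1)(M+d+1)(n+l+d+1)} . \tag{6}$$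

**Step 1: the second product.** Since $w(l+d,n)=1$,
$$W(n;l+d,-l)=w(-l,n+l+d)=\frac{2(n+d+1)}{l+(n+l+d)+(n+d)+2}=\frac{n+d+1}{n+l+d+1} .$$

**Step 2: the case $l\le n$.** Here $w(-l,n)=\frac{2(n-l+1)}{l+n+(n-l)+2}=\frac{n-l+1}{n+1}$ and $w(l+d,n-l)=1$. With $N=n+1$ the difference is
$$\frac{N-l}N-\frac{N+d}{N+d+l}=\frac{(N-l)(N+d+l)-N(N+d)}{N(N+d+l)}=-\frac{l(l+d)}{(n+1)(n+l+d+1)},$$
because $(N-l)(N+d+l)=N(N+d)+Nl-l(N+d)-l^2=N(N+d)-l(l+d)$. This is (6) with $m=l$ and $M=n$.

**Step 3: the case $l\ge n$.** Here
$$w(-l,n)=\frac{2(l-n+1)}{l+n+(l-n)+2}=\frac{l-n+1}{l+1},\qquad w(l+d,n-l)=\frac{2(n+d+1)}{(l+d)+(l-n)+(n+d)+2}=\frac{n+d+1}{l+d+1} .$$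
With $L=l+1$ the difference is
$$(n+d+1)\left[\frac{L-n}{L(L+d)}-\frac1{L+d+n}\right]=(n+d+1)\,\frac{(L-n)(L+d+n)-L(L+d)}{L(L+d)(L+d+n)},$$
and the numerator is $-n(n+d)$ by the identity of Step 2. This is (6) with $m=n$ and $M=l$. $\square$

So if $T_f$ and $T_{\bar g}$ commute, then for each $d\ge0$
$$\sum_{l\ge1}a_l\,K_d(n,l)=0\qquad\text{for all }n\ge1. \tag{7}$$
Since $l+1\le l+d+1$, the bound (5) gives
$$\sum_{l\ge1}\frac{|a_l|}{l+d+1}\le\sum_{l\ge1}\frac{|a_l|}{\sqrt{(l+d+1)(l+1)}}<\infty . \tag{8}$$
We want to conclude that all $a_l$ vanish.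

Take the opening example, with $f$ and $g$ of degree two. For $d=0$ the unknowns are $a_1=f_1\overline{g_1}$ and $a_2=f_2\overline{g_2}$, and $K_0(1,1)=\frac1{12}$, $K_0(1,2)=K_0(2,1)=\frac1{36}$, $K_0(2,2)=\frac4{45}$. The factors $-(n+d+1)=-2$ and $-3$ reproduce the numbers $-\frac16,-\frac1{18},-\frac1{12},-\frac4{15}$ found by hand. The determinant is $\frac1{135}-\frac1{1296}>0$, so $a_1=a_2=0$. For $d=1$ the only unknown is $f_2\overline{g_1}$, and $K_1(1,1)=\frac1{12}\neq0$.

## Partial fractions settle polynomials, and only polynomials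

Suppose that $f$ or $g$ is a polynomial. Then $a_l=0$ for $l>L$, say. Use only the equations (7) with $n\ge L$. There every $l$ that occurs satisfies $l\le n$, so one formula for $K_d$ serves for all of them. After multiplication by $(n+1)(n+d+1)$ we have
$$\sum_{l=1}^L\frac{a_l\,l(l+d)}{n+l+d+1}=0\qquad\text{for all integers }n\ge L .$$
The left side is a rational function of $n$ with infinitely many zeros, so it vanishes identically. Its residue at $n=-(l+d+1)$ is $a_l\,l(l+d)$, so $a_l=0$ for every $l$. This is a complete proof that (7) has only the zero solution among finitely supported sequences.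

For infinitely many nonzero $a_l$ the argument stops at its first sentence: no $n$ is at least as large as every relevant $l$. The equation with index $n$ is
$$\frac1{(n+1)(n+d+1)}\sum_{l\le n}\frac{a_l\,l(l+d)}{n+l+d+1}+n(n+d)\sum_{l>n}\frac{a_l}{(l+1)(l+d+1)(n+l+d+1)}=0 .$$
The place where the sum is cut moves with $n$, so the left side is not presented as the restriction of one meromorphic function to the integers. There are no residues to take.

What remains visible for all $n$ and $l$ at once is the symmetry of $K_d$ and its special shape. Apart from the factor $\frac1{n+l+d+1}$, it is a function of $\min(n,l)$ times a function of $\max(n,l)$.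

## Kernels of the form $p(\min)\,q(\max)$

The model is the kernel $\min(n,l)$. Write $\min(n,l)$ as the number of integers $j\ge1$ with $j\le n$ and $j\le l$. Then for finite sequences
$$\sum_{n,l}\overline{x_n}x_l\min(n,l)=\sum_{j\ge1}\Big|\sum_{n\ge j}x_n\Big|^2 .$$
With two variables this says $|x_1|^2+2\operatorname{Re}(\overline{x_1}x_2)+2|x_2|^2=|x_1+x_2|^2+|x_2|^2$. The next lemma is the same computation with weights.

**Lemma 3.** Let $I=\{1,\dots,N\}$ or $I=\{1,2,\dots\}$. Let $p>0$ be strictly increasing and $q>0$ strictly decreasing on $I$ with $\sup_Ipq<\infty$, and put $G(n,l)=p(\min(n,l))\,q(\max(n,l))$. If $x\in\ell^1(I)$ and $\sum_{n,l\in I}\overline{x_n}x_l\,G(n,l)=0$, then $x=0$.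

**Step 1: convergence.** We check that the double sum makes sense. With $m=\min(n,l)$ and $M=\max(n,l)$ we have $0<G(n,l)=p(m)q(M)\le p(M)q(M)\le\sup pq$. As $x\in\ell^1$, the double sum converges absolutely.

**Step 2: a sum of squares.** We rewrite the form so that its positivity is visible. Let $r_j=p(j)/q(j)$ for $j\in I$ and $r_0=0$. The sequence $r_j$ is strictly increasing, so $\delta_j=r_j-r_{j-1}>0$ for all $j\in I$. Since $q(m)q(M)=q(n)q(l)$,
$$G(n,l)=q(n)q(l)\,r_{\min(n,l)}=q(n)q(l)\sum_{j\le\min(n,l)}\delta_j .$$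
Insert this and sum over $j$ last. All factors except the $x$'s are positive, so the triple sum of absolute values equals $\sum|x_n||x_l|G(n,l)<\infty$, and Fubini applies:
$$\sum_{n,l}\overline{x_n}x_l\,G(n,l)=\sum_{j\in I}\delta_j|S_j|^2,\qquad S_j=\sum_{n\ge j}q(n)x_n .$$
The tails $S_j$ converge absolutely, because $q\le q(1)$ and $x\in\ell^1$.

**Step 3: conclusion.** If the left side is $0$, then every $S_j=0$. Now $q(j)x_j=S_j-S_{j+1}$ (or $q(N)x_N=S_N$ when $j=N$ is the last index), so $x_j=0$ for all $j$. $\square$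

Now look at $K_d$. Put $p(t)=t(t+d)$, $q(t)=\frac1{(t+1)(t+d+1)}$, and $G(n,l)=p(\min(n,l))\,q(\max(n,l))$. Then
$$K_d(n,l)=\frac{G(n,l)}{n+l+d+1} . \tag{9}$$
A natural attempt is to multiply the $n$-th equation (7) by $\overline{a_n}$ and add. For finitely supported $a$ this works. Because $\frac1{n+l+d+1}=\int_0^1t^{n+l+d}\,dt$,
$$\sum_{n,l}\overline{a_n}a_l\,K_d(n,l)=\int_0^1t^d\sum_{n,l}\overline{(a_nt^n)}\,(a_lt^l)\,G(n,l)\,dt .$$
By Lemma 3 and its Step 2 the integrand is positive for $0<t\le1$ unless $a=0$.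

For general $a$ the attempt fails on convergence, because (8) is too weak. Take $d=0$ and $f=g=\sum_{j\ge1}\frac{2^{j/2}}j\,z^{2^j}$. Then $\|f\|^2=\sum_j\frac{2^j}{j^2(2^j+1)}<\infty$, and $a_l=\frac{2^j}{j^2}$ for $l=2^j$. The diagonal terms of the proposed double sum are, with $l=2^j$,
$$a_l^2\,K_0(l,l)=\frac{4^j}{j^4}\cdot\frac{l^2}{(l+1)^2(2l+1)}\ge\frac{4^j}{j^4}\cdot\frac49\cdot\frac1{3\cdot2^j}=\frac4{27}\cdot\frac{2^j}{j^4}\longrightarrow\infty ,$$
where we used $\frac l{l+1}\ge\frac23$ and $2l+1\le3l$. All terms are nonnegative, so the double sum diverges. Such an $a$ is admissible as far as (8) goes, so (8) does not permit pairing the system with $a$ itself.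

We must therefore multiply by something smaller. By (8) the sequence $a_l/(l+\text{constant})$ is in $\ell^1$, so take $x_l=\frac{a_l}{l+c}$ as multiplier. Written in terms of $x$, the system has the kernel $(l+c)K_d(n,l)$, which is no longer symmetric. Symmetrizing replaces $l+c$ by $(l+c)+(n+c)=n+l+2c$, up to a factor $\frac12$. If we choose $2c=d+1$, this is exactly the denominator in (9): it cancels, and what is left is the kernel $G$ of Lemma 3. The weight that restores convergence is also the weight that removes the awkward factor.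

## The system for $K_d$ has only the zero solution

**Proposition 4.** Let $d\ge0$ and $\sum_{l\ge1}\frac{|a_l|}{l+d+1}<\infty$. If $\sum_{l\ge1}a_l\,K_d(n,l)=0$ for all $n\ge1$, then $a_l=0$ for all $l\ge1$.

**Step 1: the hypotheses of Lemma 3.** With $p$, $q$ and $G$ as in (9), $p>0$ is strictly increasing and $q>0$ strictly decreasing on $\{1,2,\dots\}$. Also $p(t)q(t)=\frac{t(t+d)}{(t+1)(t+d+1)}\le1$, so $G\le1$.

**Step 2: the multiplier.** Put $c=\frac{d+1}2$ and $x_l=\frac{a_l}{l+c}$. Since $l+c\ge\frac12(l+d+1)$, we have $|x_l|\le\frac{2|a_l|}{l+d+1}$, so $x\in\ell^1$.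

**Step 3: pairing.** Multiply the $n$-th equation by $\overline{x_n}$ and sum over $n$. The double sum converges absolutely, because
$$|x_n|\,|a_l|\,K_d(n,l)\le|x_n|\,\frac{|a_l|}{n+l+d+1}\le|x_n|\,\frac{|a_l|}{l+d+1},$$
and the last expression is a product of two summable sequences. With $a_l=(l+c)x_l$ we get
$$0=\sum_{n,l}\overline{x_n}x_l\,(l+c)\,K_d(n,l). \tag{10}$$

**Step 4: symmetrization.** Take the complex conjugate of (10) and exchange the names of $n$ and $l$. As $K_d$ is real and symmetric, this gives
$$0=\sum_{n,l}\overline{x_n}x_l\,(n+c)\,K_d(n,l), \tag{11}$$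
again with absolute convergence. Add (10) and (11). The weight is now $n+l+2c=n+l+d+1$, and by (9)
$$0=\sum_{n,l}\overline{x_n}x_l\,(n+l+d+1)\,K_d(n,l)=\sum_{n,l}\overline{x_n}x_l\,G(n,l).$$
By Lemma 3, $x=0$, and hence $a=0$. $\square$

## Proof of Theorem A

**Step 1: the products with $k\ge l$.** Let $T_f$ and $T_{\bar g}$ commute. Fix $d\ge0$ and put $a_l=f_{l+d}\overline{g_l}$, $l\ge1$. We derived (7) from the vanishing of (4) for all $n\ge1$ together with Lemma 2, and (8) from Lemma 1. Proposition 4 gives $f_{l+d}\overline{g_l}=0$ for all $l\ge1$. As $d\ge0$ was arbitrary, $f_k\overline{g_l}=0$ whenever $k\ge l\ge1$.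

**Step 2: the products with $l\ge k$.** These belong to the shifts $d\le0$, which we reach by conjugation. By the conjugation remark, $T_{\bar f}$ and $T_g$ commute. This is the original hypothesis with $f$ and $g$ exchanged, so Step 1 gives $g_l\overline{f_k}=0$ whenever $l\ge k\ge1$.

**Step 3: conclusion.** Hence $f_k\overline{g_l}=0$ for all $k,l\ge1$. If some $f_k\ne0$ with $k\ge1$, then $g_l=0$ for all $l\ge1$. So $f$ or $g$ is constant. $\blacksquare$

## Arbitrary symbols and sums of commutators

On $b^2$ even two holomorphic symbols need not give commuting operators. Take $z$ and $z^2$ acting on $\bar z$. We have $T_{z^2}\bar z=Q(|z|^2z)=\frac23z$, so $T_zT_{z^2}\bar z=\frac23z^2$. On the other side $T_z\bar z=\frac12$, so $T_{z^2}T_z\bar z=\frac12z^2$. On $z^n$ with $n\ge0$ the two operators do commute. So the information about a pair of holomorphic symbols sits in test functions of negative index, and this tells us where to look.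

For context, the following is a known result quoted with the problem: if $u,v\in b^2$ are nonconstant and one of them is a polynomial, then $T_u$ and $T_v$ commute on $b^2$ if and only if $v=\alpha u+\beta$ for some constants. We do not use it. The theorem below shows that the hypothesis on polynomials is unnecessary.

For $u\in b^2$ write $\tilde u=u-u(0)$ and $[T_u,T_v]h=T_uT_vh-T_vT_uh$.

**Theorem B.** Let $u^1,\dots,u^S,v^1,\dots,v^S\in b^2$. Then $\sum_{s=1}^S[T_{u^s},T_{v^s}]h=0$ for all $h\in\mathcal P$ if and only if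
$$\sum_{s=1}^S\big(\tilde u^s(z)\,\tilde v^s(w)-\tilde u^s(w)\,\tilde v^s(z)\big)=0\qquad(z,w\in D). \tag{12}$$

**Corollary 5.** Let $u,v\in b^2$.

1. $T_u$ and $T_v$ commute on $b^2$ if and only if $\lambda u+\mu v+\nu=0$ for some constants with $(\lambda,\mu)\ne(0,0)$. In particular, if $u$ is nonconstant, they commute if and only if $v=\alpha u+\beta$ for some constants $\alpha,\beta$.
2. $T_uT_{\bar u}=T_{\bar u}T_u$ on $\mathcal P$ if and only if $u(D)$ lies on a straight line in $\mathbb C$.

**Proof of Corollary 5 from Theorem B.** For $S=1$, (12) says $\tilde u(z)\tilde v(w)=\tilde u(w)\tilde v(z)$. If $\tilde u\ne0$, choose $w$ with $\tilde u(w)\ne0$, and then $\tilde v$ is a multiple of $\tilde u$. So (12) means that $\tilde u$ and $\tilde v$ are linearly dependent (the converse is clear). This is the same as a relation $\lambda u+\mu v+\nu=0$ with $(\lambda,\mu)\ne(0,0)$. If $u$ is nonconstant, then $\mu\ne0$ in such a relation, and we can solve for $v$. Conversely, $v=\alpha u+\beta$ is such a relation. This proves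 part 1.

For part 2, part 1 gives as condition the linear dependence over $\mathbb C$ of $\tilde u$ and $\overline{\tilde u}$. These span the same space as $a=\operatorname{Re}\tilde u$ and $b=\operatorname{Im}\tilde u$, so the condition is the dependence of $a,b$ over $\mathbb C$. Since $a$ and $b$ are real, the real and the imaginary part of a relation are again relations, and one of them is nontrivial; so this is dependence over $\mathbb R$. A relation $sa+tb=0$ with real $(s,t)\ne(0,0)$ says that $\tilde u(D)$ lies on a line through $0$. That in turn says that $u(D)$ lies on a line, because such a line passes through $u(0)$. $\square$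

Theorem A is also a special case of part 1: if $f$ is nonconstant and $\bar g=\alpha f+\beta$, then $\bar g$ is both holomorphic and antiholomorphic, so $g$ is constant.

## Proof of Theorem B

**Step 1: reduction to coefficients.** We translate both sides of the claim. Put $c_{ij}=\sum_s(u^s_iv^s_j-u^s_jv^s_i)$, so $c_{ji}=-c_{ij}$. The left side of (12) is $\sum_{i,j\ne0}c_{ij}\,e_i(z)e_j(w)$, absolutely and locally uniformly convergent. Integrating over circles in $z$ and in $w$ isolates each coefficient, so (12) holds if and only if $c_{ij}=0$ for all $i,j\ne0$. On the other side, apply Lemma 1 to each pair $(u^s,v^s)$ and add. Then $\sum_s[T_{u^s},T_{v^s}]=0$ on $\mathcal P$ if and only if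
$$\sum_{i+j=d,\ i,j\ne0}c_{ij}\,W(n;j,i)=0\qquad\text{for all }n,d\in\mathbb Z. \tag{13}$$
So (12) implies that the sum of commutators vanishes.

**Step 2: only $d\ge0$ is needed.** Assume (13) from now on. The coefficients of $\bar u$ are $(\bar u)_i=\overline{u_{-i}}$. Hence replacing all $u^s,v^s$ by their conjugates replaces $c_{ij}$ by $\overline{c_{-i,-j}}$. By the conjugation formula $\overline{T_uT_vh}=T_{\bar u}T_{\bar v}\bar h$, the conjugated symbols also satisfy the hypothesis. It therefore suffices to show $c_{ij}=0$ for $i,j\ne0$ with $d:=i+j\ge0$; the conjugated symbols then give $i+j\le0$. Fix $d\ge0$. Then $i$ and $j$ have opposite signs or are both positive.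

**Step 3: opposite signs.** Here we test on $e_n$ with $n\ge1$, because then the positive pairs drop out. Indeed, if $i,j\ge1$, then $W(n;j,i)=w(j,n)w(i,n+j)=1$. The finitely many such terms contribute $\sum_{i+j=d;\ i,j\ge1}c_{ij}=0$ by antisymmetry. The other pairs are $(l+d,-l)$ and $(-l,l+d)$ with $l\ge1$. Put $a_l=c_{l+d,-l}$. Then (13) and Lemma 2 give
$$-(n+d+1)\sum_{l\ge1}a_l\,K_d(n,l)=0\qquad(n\ge1).$$
The bound (5), added over $s$, gives $\sum_l\frac{|a_l|}{l+d+1}<\infty$ as in (8). By Proposition 4 all $a_l$ vanish, so $c_{l+d,-l}=c_{-l,l+d}=0$ for all $l\ge1$.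

**Step 4: the equations for positive pairs.** Let $d\ge2$ (for $d<2$ there are no positive pairs) and put $\gamma_j=c_{d-j,j}$ for $1\le j\le d-1$. Then $\gamma_{d-j}=-\gamma_j$, and in particular $\gamma_{d/2}=0$ if $d$ is even. Nonnegative $n$ cannot see these numbers, so we use $n=-m$ with $1\le m\le d-1$. By Step 3 only the positive pairs remain in (13):
$$\sum_{j=1}^{d-1}\gamma_j\,W(-m;j,d-j)=0,\qquad W(-m;j,d-j)=w(j,-m)\,w(d-j,j-m).$$
From (3), for $j\le m$,
$$w(j,-m)=\frac{2(m-j+1)}{j+m+(m-j)+2}=\frac{m-j+1}{m+1},\qquad w(d-j,j-m)=\frac{2(d-m+1)}{(d-j)+(m-j)+(d-m)+2}=\frac{d-m+1}{d-j+1},$$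
and for $j\ge m$,
$$w(j,-m)=\frac{2(j-m+1)}{j+m+(j-m)+2}=\frac{j-m+1}{j+1},\qquad w(d-j,j-m)=1 .$$
Thus $W(-m;j,d-j)=(d-m+1)F(m,j)$ with
$$F(m,j)=\frac{m-j+1}{(m+1)(d-j+1)}\ (j\le m),\qquad F(m,j)=\frac{j-m+1}{(j+1)(d-m+1)}\ (j\ge m).$$

**Step 5: folding by antisymmetry.** We cut the unknowns down to $j<\frac d2$. Divide by $d-m+1$ and combine the terms of $j$ and $d-j$:
$$\sum_{1\le j<d/2}\gamma_j\,[F(m,j)-F(m,d-j)]=0\qquad(1\le m<d/2). \tag{14}$$
Only the $m<\frac d2$ are kept; they will suffice. If $d=2$ there is nothing left to solve, since the only unknown $\gamma_1$ is $0$ by antisymmetry.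

**Step 6: the folded kernel.** We show that the bracket in (14) has the form required by Lemma 3. Let $1\le j,m<\frac d2$. Then $d-j>\frac d2>m$, so $F(m,d-j)=\frac{d-j-m+1}{(d-j+1)(d-m+1)}$. If $j\le m$, then
$$F(m,j)-F(m,d-j)=\frac1{d-j+1}\left[\Big(1-\frac j{m+1}\Big)-\Big(1-\frac j{d-m+1}\Big)\right]=-\frac j{d-j+1}\cdot\frac{d-2m}{(m+1)(d-m+1)} .$$
If $j\ge m$, then
$$F(m,j)-F(m,d-j)=\frac1{d-m+1}\left[\Big(1-\frac m{j+1}\Big)-\Big(1-\frac m{d-j+1}\Big)\right]=-\frac m{d-m+1}\cdot\frac{d-2j}{(j+1)(d-j+1)} .$$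
In both cases
$$F(m,j)-F(m,d-j)=-p(\min(m,j))\,q(\max(m,j)),\qquad p(t)=\frac t{d-t+1},\quad q(t)=\frac{d-2t}{(t+1)(d-t+1)} . \tag{15}$$
As a check, let $d=3$ and $m=j=1$. Then $F(1,1)-F(1,2)=\frac16-\frac29=-\frac1{18}$, and $p(1)q(1)=\frac13\cdot\frac16=\frac1{18}$. For $u=z$, $v=z^2$ we have $\gamma_1=c_{2,1}=-1$, so the coefficient of $z^2$ in $[T_z,T_{z^2}]\bar z$ is $(d-m+1)\cdot(-1)\cdot(-\frac1{18})=\frac3{18}=\frac16$. This agrees with $\frac23-\frac12$.

**Step 7: conclusion.** On the integers $1\le t<\frac d2$ the function $p>0$ is strictly increasing, since its numerator increases and its positive denominator decreases. There $q>0$ is strictly decreasing: the numerator $d-2t$ is positive and strictly decreasing, and the positive denominator $(t+1)(d-t+1)$ has derivative $d-2t>0$, so it increases. Multiply (14) by $\overline{\gamma_m}$ and sum over $1\le m<\frac d2$. By (15),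
$$\sum_{1\le m,j<d/2}\overline{\gamma_m}\gamma_j\,p(\min(m,j))\,q(\max(m,j))=0 .$$
Lemma 3 for a finite index set gives $\gamma_j=0$ for $1\le j<\frac d2$, and antisymmetry gives $\gamma_j=0$ for all $1\le j\le d-1$. Together with Step 3, $c_{ij}=0$ for all $i,j\ne0$ with $i+j=d$. This holds for every $d\ge0$, and by Step 2 for every $d\in\mathbb Z$. By Step 1 this is (12). $\blacksquare$
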